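
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}

\title{The Krasnoselskii genus of disjoint symmetric subsets of a sphere}


\begin{abstract}
For a closed symmetric subset $A$ of the unit sphere $S\subset\mathbb{R}^n$ let $\gamma(A)$ be its Krasnoselskii genus. It was conjectured that $\gamma(A)+\gamma(B)\le n$ whenever $A$ and $B$ are disjoint. We show that this is true for $n\le 4$ and false for every $n\ge5$. Let $G(n)$ be the largest value of $\gamma(A)+\gamma(B)$ over disjoint pairs. We prove that $G(5)=6$, $G(6)=7$, that $n+1\le G(n)\le 2n-4$ for $n\ge 5$, and that $G(n)-n$ grows at least linearly in $n$. The counterexample in $\mathbb{R}^5$ is a Klein bottle, obtained by blowing up $S^2$ at two antipodal points, together with the complement of a small neighborhood of it.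
\end{abstract}

\section{The question and the results}

Let $S=S^{n-1}$ be the unit sphere about the origin in $\mathbb{R}^n$, and let $\Sigma(S)$ be the family of closed subsets $A\subset S$ with $A=-A$. The \emph{Krasnoselskii genus} $\gamma(A)$ of $A\in\Sigma(S)$ is the smallest integer $m\ge0$ for which there is a continuous odd map $A\to\mathbb{R}^m\setminus\{0\}$; in particular $\gamma(\emptyset)=0$. The inclusion of $A$ in $\mathbb{R}^n$ shows that $\gamma(A)\le n$.

The genus is a nonlinear substitute for dimension. If $E\subset\mathbb{R}^n$ is a linear subspace, then $\gamma(S\cap E)=\dim E$ by Borsuk's theorem. At the other end, $\gamma(A)\le1$ means that $A$ is the disjoint union of a closed set $A_+$ and its antipode $-A_+$: given an odd map $f\colon A\to\mathbb{R}\setminus\{0\}$, take $A_+=\{f>0\}$. Two subspaces that meet only in $0$ have dimensions adding up to at most $n$. The following statement, which is the subject of this paper, is the analogue for the genus.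

\begin{conjecture}[{\cite{EB}}]
If $A,B\in\Sigma(S)$ are disjoint, then $\gamma(A)+\gamma(B)\le n$.
\end{conjecture}

Small cases support it. A proper closed symmetric subset of the circle misses some pair $\pm x$, and orthogonal projection along $x$ shows that its genus is at most $1$. On $S^2$, two disjoint sets of genus at least $2$ would, after a slight thickening, give two disjoint loops in $\mathbb{RP}^2$, neither of which lifts to a loop in $S^2$; but any two such loops have mod $2$ intersection number $1$.

There is also a structural reason to believe it. Let $P=\mathbb{RP}^{n-1}$, let $\pi\colon S\to P$ be the projection, and let $w\in H^1(P;\mathbb{Z}/2)$ be the generator. For nonempty $A\in\Sigma(S)$ let $\operatorname{ind}(A)$ be the largest $k$ such that $w^{k-1}$ restricts to a nonzero class on every open neighborhood of $\pi(A)$, and let $\operatorname{ind}(\emptyset)=0$. This mod $2$ index satisfies $\operatorname{ind}(A)\le\gamma(A)$ (Section~\ref{sec:dict}), and Poincar\'e duality gives $\operatorname{ind}(A)+\operatorname{ind}(B)\le n$ for disjoint $A,B$ (Proposition~\ref{prop:index}).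 So the conjecture becomes true when the genus is replaced by its most obvious cohomological lower bound. To violate it one has to make $\operatorname{ind}$ and $\gamma$ differ on at least one of the two sets. This can be done, with enough effect, for every $n\ge5$.

\begin{theorem}\label{thm:counter}
For every $n\ge5$ there are disjoint $A,B\in\Sigma(S^{n-1})$ with $\gamma(B)=3$ and $\gamma(A)\ge n-2$. Hence $\gamma(A)+\gamma(B)\ge n+1$.
\end{theorem}

Let
\[
G(n)=\max\{\gamma(A)+\gamma(B): A,B\in\Sigma(S^{n-1}),\ A\cap B=\emptyset\}.
\]
The pair $(S,\emptyset)$ shows that $G(n)\ge n$.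

\begin{theorem}\label{thm:upper}
$G(n)=n$ for $n\le4$, $G(5)=6$, $G(6)=7$, and $n+1\le G(n)\le2n-4$ for all $n\ge5$.
\end{theorem}

\begin{theorem}\label{thm:linear}
For $n\ge6$, $G(n)\ge n-1+2\lfloor (n+2)/8\rfloor$.
\end{theorem}

Thus the inequality of the conjecture holds for all disjoint pairs in $\Sigma(S^{n-1})$ if and only if $n\le4$. For $n=5,6$ the sharp bound is $n+1$. For $n\ge6$ the defect $G(n)-n$ is at least $2\lfloor(n+2)/8\rfloor-1$, which is asymptotically $n/4$. We do not determine $G(n)$ for $n\ge7$.

The two constructions open the gap between $\operatorname{ind}$ and $\gamma$ on opposite sides. In Theorem~\ref{thm:counter} the set $B$ is a surface with $\operatorname{ind}(B)=\gamma(B)=3$, so that $\operatorname{ind}(A)\le n-3$; but $\gamma(A)\ge n-2$. Indeed, an odd map $A\to\mathbb{R}^{n-3}\setminus\{0\}$ would give rise to an odd self-map of $S$, whose degree is odd by Borsuk's theorem; but this degree would be $0$, because $B$ is not orientable. In Theorem~\ref{thm:linear} one of the two sets, $K$, covers a lens space with fundamental group $\mathbb{Z}/4$. It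 has $\operatorname{ind}(K)=2$, which forces the complement of a small neighborhood to have genus at least $n-2$, while equivariant $K$-theory shows that $\gamma(K)$ is large.

Section~\ref{sec:dict} fixes the dictionary between odd maps and line bundles. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter}. Sections~\ref{sec:duality}--\ref{sec:six} prove Theorem~\ref{thm:upper}, and Section~\ref{sec:linear}, which does not depend on Sections~\ref{sec:counter}--\ref{sec:six}, proves Theorem~\ref{thm:linear}.

\section{Odd maps and the tautological line bundle}\label{sec:dict}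

All maps are continuous. We use three elementary facts.
\begin{itemize}
\item[(a)] If $A\subset A'$, then $\gamma(A)\le\gamma(A')$: restrict maps.
\item[(b)] An odd map $f\colon A\to\mathbb{R}^m$ on $A\in\Sigma(S)$ extends to an odd map $S\to\mathbb{R}^m$: extend it by Tietze's theorem to some $F$ and take $\frac12(F(x)-F(-x))$.
\item[(c)] (Borsuk) An odd map $S^{n-1}\to S^{n-1}$ has odd degree.
\end{itemize}

Let $L=S\times_{\pm1}\mathbb{R}$, the quotient of $S\times\mathbb{R}$ by $(x,t)\sim(-x,-t)$. This is the tautological line bundle on $P$, and $w=w_1(L)$. Recall that $H^*(P;\mathbb{Z}/2)=\mathbb{Z}/2[w]/(w^n)$. An odd map $f\colon\pi^{-1}(X)\to\mathbb{R}^m$ is the same thing as the section $[x]\mapsto[x,f(x)]$ of $mL|_X$, and zeros correspond to zeros. For closed $X\subset P$ we write $\gamma(X)=\gamma(\pi^{-1}(X))$; thus $\gamma(X)$ is the smallest $m$ such that $mL|_X$ has a nowhere zero section. A nowhere zero section kills the top Stiefel--Whitney class, so for every $X\subset P$,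
\begin{equation}\label{eq:sw}
mL|_X \text{ has a nowhere zero section}\quad\Longrightarrow\quad w^m|_X=w_m(mL|_X)=0 .
\end{equation}
This gives $\operatorname{ind}(A)\le\gamma(A)$: an odd map $A\to\mathbb{R}^m\setminus\{0\}$ extends to an odd map on $S$ by (b), and the extension is nonzero on a symmetric open neighborhood of $A$. So $w^m$, and with it every higher power of $w$, vanishes on a neighborhood of $\pi(A)$, and hence $\operatorname{ind}(A)\le m$.

\section{A Klein bottle in $S^4$}\label{sec:counter}

\subsection{The idea}

Start from the standard pair: $B=S^2$, the unit sphere of $\mathbb{R}^3\subset\mathbb{R}^n$, and $A$ the complement of a small neighborhood of it. Here $\gamma(B)=3$. Let us see how one shows that $A$ is large. Let $g\colon S\to\mathbb{R}^3$ be the projection, which is nonzero near $B$, and let $f\colon S\to\mathbb{R}^k$ be odd and nonzero on $A$. Then $(f,g)\colon S\to\mathbb{R}^{k+3}\setminus\{0\}$ is odd, so $k\ge n-3$ by Borsuk. The value $k=n-3$ does occur, since $A$ projects to the orthogonal complement of $\mathbb{R}^3$ without zeros.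

Suppose that $k=n-3$ and look closer. After a perturbation, $Z=f^{-1}(0)$ is a closed surface close to $B$. It is \emph{oriented}, because it is cut out of the oriented manifold $S$ by a map to $\mathbb{R}^{n-3}$. The degree of $(f,g)$ is, up to sign, the degree of $g/|g|\colon Z\to S^2$; so this degree is odd. If $B$ is the standard $S^2$, nothing is wrong. But suppose that $B$ is replaced by a connected \emph{non-orientable} closed surface on which some odd map $g$ to $\mathbb{R}^3$ has no zero. The oriented surface $Z$ can be pushed into $B$, and $H_2(B;\mathbb{Z})=0$; so the degree is $0$, and we have a contradiction. The value $k=n-3$ is then excluded, and $\gamma(A)\ge n-2$.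

It remains to find a non-orientable symmetric surface which still has genus $3$. For this it suffices that the surface carries an odd map to $S^2$ such that the induced map between the quotients by $\pm1$ has mod $2$ degree $1$. Blowing up $S^2$ at a pair of antipodal points does this: the result is a Klein bottle, and the blow-down map is a homeomorphism away from the two points. In order to place the blow-up in a sphere we record a real line through the origin of $\mathbb{C}$ by one additional complex coordinate. That is why the example lives in $\mathbb{R}^{3+2}$.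

\subsection{Surfaces that are not orientable}

\begin{lemma}\label{lem:surface}
Let $n\ge4$ and let $B\in\Sigma(S^{n-1})$ be a connected, non-orientable closed (topological) surface with $\gamma(B)\le3$. For all sufficiently small $\delta>0$ the set $A=\{p\in S:\operatorname{dist}(p,B)\ge\delta\}$ satisfies $\gamma(A)\ge n-2$.
\end{lemma}

\begin{proof}
\emph{A neighborhood of $B$.} Choose an odd map $B\to\mathbb{R}^3\setminus\{0\}$ and extend it to an odd map $g\colon S\to\mathbb{R}^3$. A compact topological manifold is a Euclidean neighborhood retract, so there is a retraction $r$ of a neighborhood of $B$ in $S$ onto $B$ (it need not be equivariant). Let $c=\min_B|g|>0$. As $p$ approaches $B$, the distance from $p$ to $r(p)$ tends to $0$ uniformly. Hence for small $\delta$ the map $r$ is defined on $\{\operatorname{dist}(p,B)\le\delta\}$ and satisfies $|g(p)-g(r(p))|<c\le|g(r(p))|$ there. So the segment from $g(p)$ to $g(r(p))$ misses $0$. Put $U=\{\operatorname{dist}(p,B)<\delta\}=S\setminus A$. Then $g$ is nonzero on $\overline U$ and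
\begin{equation}\label{eq:htpy}
g|_U\simeq g\circ r|_U\colon U\to\mathbb{R}^3\setminus\{0\}.
\end{equation}

\emph{The map of odd degree.} Suppose that there is an odd map $A\to\mathbb{R}^{n-3}\setminus\{0\}$, and extend it to an odd map $f\colon S\to\mathbb{R}^{n-3}$. Then $\Phi=(f,g)\colon S\to\mathbb{R}^n\setminus\{0\}$ is odd; it has no zero because $f\ne0$ on $A$ and $g\ne0$ on $U$. So $\Phi/|\Phi|$ has odd degree.

\emph{Perturbation.} From now on oddness is no longer needed. Replace $f$ and $g$ by smooth maps $f'$ and $g'$, uniformly so close to them that the linear homotopy from $f$ to $f'$ has no zero on $A$ and the one from $g$ to $g'$ has no zero on $\overline U$. By Sard's theorem we may subtract a small constant from $f'$ and assume that $0$ is a regular value of $f'$. Then $\Phi'=(f',g')$ is homotopic to $\Phi$ in $\mathbb{R}^n\setminus\{0\}$, and $Z=f'^{-1}(0)$ is a closed surface, possibly empty or disconnected, contained in $U$. At $p\in Z$ write $T_pS=N_p\oplus T_pZ$, where $df'$ maps $N_p$ isomorphically to $\mathbb{R}^{n-3}$. This isomorphism and the orientation of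 $S$ orient $Z$.

\emph{The degree is carried by $Z$.} Let $\Psi=\Phi'/|\Phi'|$ and $h=g'/|g'|\colon Z\to S^2$, and let $v\in S^2$ be a regular value of $h$. Then $\Psi^{-1}(0,v)=h^{-1}(v)$. At a point $p$ of this set $f'(p)=0$, so $|\Phi'|=(|f'|^2+|g'|^2)^{1/2}$ and $|g'|$ have the same value and the same derivative at $p$. Therefore, for $\xi\in T_pS$,
\[
d\Psi_p(\xi)=\Bigl(\tfrac{1}{|g'(p)|}\,df'_p(\xi),\ d\bigl(g'/|g'|\bigr)_p(\xi)\Bigr)\in\mathbb{R}^{n-3}\oplus T_vS^2 .
\]
Since $df'_p$ vanishes on $T_pZ$, this is block triangular with respect to $N_p\oplus T_pZ$, with diagonal blocks a positive multiple of $df'|_{N_p}$ and $dh_p$. So $(0,v)$ is a regular value of $\Psi$, and, up to one overall sign, the local degrees of $\Psi$ and $h$ at $p$ agree. Hence $\deg\Psi=\pm\deg h$.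

\emph{The degree is zero.} By the choice of $g'$ and by \eqref{eq:htpy}, $g'|_Z\simeq g|_Z\simeq g\circ r|_Z$ as maps to $\mathbb{R}^3\setminus\{0\}$. So $h_*[Z]$ is the image of $r_*[Z]\in H_2(B;\mathbb{Z})$ under the map induced by $g/|g|\colon B\to S^2$. As $B$ is connected, closed and non-orientable, $H_2(B;\mathbb{Z})=0$. Thus $\deg h=0$, which contradicts the oddness of $\deg\Psi=\deg(\Phi/|\Phi|)$. So there is no odd map $A\to\mathbb{R}^{n-3}\setminus\{0\}$.
\end{proof}

Non-orientability is essential: for $B=S^2$ we saw that $\gamma(A)\le n-3$. For $n=4$ the lemma is empty, since a closed surface in $S^3$ is orientable.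

\subsection{The blow-up of $S^2$}

Let $\rho=\sqrt3/2$. The sphere $S^2=\{(x,\zeta)\in\mathbb{R}\times\mathbb{C}:x^2+|\zeta|^2=1\}$ consists of the band $|x|\le\frac12$ and two caps. Up to homeomorphism we replace the caps by the flat disks $|\zeta|\le\rho$ at heights $x=\pm\frac12$. Blowing up such a disk at its center means replacing it by the set of pairs $(\zeta,\ell)$, where $\ell\subset\mathbb{C}$ is a real line through $0$ and $\zeta\in\ell$; this is a Möbius band. The line $\ell=\mathbb{R}e^{i\theta}$ is recorded by $e^{2i\theta}$. We scale this unit vector by $\sqrt{\rho^2-|\zeta|^2}$, so that the new coordinate vanishes on the boundary circle and every point has norm $1$. The antipode sends $\zeta$ to $-\zeta$, preserves $\ell$ and has to reverse the new coordinate; so on the lower disk we use $-e^{2i\theta}$.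

Explicitly, write $\mathbb{R}^n=\mathbb{R}\times\mathbb{C}\times\mathbb{C}\times\mathbb{R}^{n-5}\ni(x,z_1,z_2,y)$ with $n\ge5$; here $z_2$ plays the role of $\zeta$, and $z_1$ is the new coordinate. Let $B\subset S$ be the set of points with $y=0$ satisfying one of
\[
\text{(i) } |x|\le\tfrac12,\ z_1=0;\qquad
\text{(ii) } x=\tfrac12,\ z_1\bar z_2^{\,2}\in[0,\infty);\qquad
\text{(iii) } x=-\tfrac12,\ z_1\bar z_2^{\,2}\in(-\infty,0].
\]

\begin{proposition}\label{prop:klein}
$B\in\Sigma(S)$, $B$ is a Klein bottle, and $\gamma(B)=3$.
\end{proposition}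

\begin{proof}
The set $B$ is closed. The antipode preserves (i) and changes the sign of $x$ and of $z_1\bar z_2^{\,2}$, so it exchanges (ii) and (iii).

\emph{Topology.} Part (i) is the annulus $\{x^2+|z_2|^2=1,\ |x|\le\frac12\}$. In part (ii) we have $|z_1|^2+|z_2|^2=\rho^2$. If $z_2=|z_2|e^{i\theta}\ne0$, the condition says that $z_1=|z_1|e^{2i\theta}$; if $z_2=0$, then $z_1=\rho e^{2i\theta}$ for some $\theta$. So (ii) is the set of points
\[
z_1=\rho\sqrt{1-s^2}\,e^{2i\theta},\qquad z_2=\rho s e^{i\theta},\qquad s\in[-1,1],\ \theta\in\mathbb{R}.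
\]
The only identifications are $\theta\sim\theta+2\pi$ and $(s,\theta)\sim(-s,\theta+\pi)$. Indeed, if $|s|<1$, then $z_1$ determines $\theta$ modulo $\pi$, and $z_2$ then determines $s$; if $|s|=1$, then $z_2=\rho se^{i\theta}$ determines the class. So (ii) is a Möbius band with boundary circle $\{z_1=0,\ |z_2|=\rho\}$, and (iii) is its antipode. The two bands are disjoint, and they meet the annulus (i) exactly in its two boundary circles. Hence $B$ is an annulus with a Möbius band glued to each end, which is a Klein bottle.

\emph{$\gamma(B)\le3$.} The linear map $g=(x,z_2)\colon S\to\mathbb{R}\times\mathbb{C}=\mathbb{R}^3$ is odd. It is nonzero on $B$: on (i) we have $|g|=1$, and on (ii) and (iii) we have $x\ne0$.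

\emph{$\gamma(B)\ge3$.} The quotient $F=B/{\pm1}$ is a closed connected surface in $P$, and $g/|g|\colon B\to S^2$ induces a map $\bar g\colon F\to\mathbb{RP}^2$. On (ii) and (iii) we have $|z_2|\le\rho$, so the first coordinate of $g/|g|$ has absolute value at least $\frac12/\sqrt{\frac14+\frac34}=\frac12$. On (i), $g=g/|g|$ is the identification of the annulus with the band $|x|\le\frac12$ in $S^2$. So over the image in $\mathbb{RP}^2$ of the open band $|x|<\frac12$, the map $\bar g$ is a homeomorphism. Hence $\bar g$ has mod $2$ degree $1$, and $\bar g^*\colon H^2(\mathbb{RP}^2;\mathbb{Z}/2)\to H^2(F;\mathbb{Z}/2)$ is injective. Since $g$ is odd, $\bar g$ pulls back the tautological line bundle of $\mathbb{RP}^2$ to $L|_F$. So $(w|_F)^2=\bar g^*(u^2)\ne0$, where $u$ is the generator of $H^1(\mathbb{RP}^2;\mathbb{Z}/2)$. By \eqref{eq:sw}, $2L|_F$ has no nowhere zero section, that is, $\gamma(B)>2$.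
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $B$ as in Proposition~\ref{prop:klein} and $A$ as in Lemma~\ref{lem:surface}.
\end{proof}

\section{Separation, duality, and the mod 2 index}\label{sec:duality}

We turn to upper bounds for $\gamma(A)+\gamma(B)$. The tool is Poincar\'e--Lefschetz duality in $P$; the first step replaces the two closed sets by complementary manifolds with boundary. In this section $n\ge2$, and $N=n-1=\dim P$.

\begin{lemma}[Separation]\label{lem:sep}
Let $X,Y\subset P$ be disjoint, closed and nonempty. Then $P=V\cup W$ with compact smooth codimension-$0$ submanifolds $V,W$ such that $V\cap W=\partial V=\partial W$, $X\subset\operatorname{int}V$ and $Y\subset\operatorname{int}W$. Every component of $V$ and of $W$ has nonempty boundary, and $V$ and $W$ have the homotopy type of CW complexes of dimension at most $N-1=n-2$.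
\end{lemma}

\begin{proof}
Let $u\colon P\to[0,1]$ be smooth, equal to $0$ on $X$ and to $1$ on $Y$, let $c\in(0,1)$ be a regular value, and put $V=\{u\le c\}$, $W=\{u\ge c\}$. A component of $V$ or $W$ without boundary would be open and closed in the connected space $P$, hence all of $P$, which is impossible since $X$ and $Y$ are nonempty. A compact connected $N$-manifold with nonempty boundary has the homotopy type of a CW complex of dimension at most $N-1$.
\end{proof}

We call a pair $(V,W)$ with the properties in the lemma, apart from those concerning $X$ and $Y$, a \emph{splitting} of $P$. If $X=\pi(A)$ and $Y=\pi(B)$, then $\gamma(V)\ge\gamma(A)$ and $\gamma(W)\ge\gamma(B)$.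

Let $\mathcal{Z}$ be the local system of integers on $P$ twisted by $L$: its fibers are infinite cyclic, and a loop $c$ acts by $(-1)^{\langle w,c\rangle}$. Put $\mathcal{Z}^k=\mathcal{Z}^{\otimes k}$, so that $\mathcal{Z}^k$ depends only on the parity of $k$ and $\mathcal{Z}^2=\mathbb{Z}$. Since $TP\oplus\mathbb{R}\cong nL$, the orientation system of $P$ is $\mathcal{Z}^n$. For a splitting $(V,W)$ and a local system $\mathcal{A}$ on $P$, Poincar\'e--Lefschetz duality and excision give
\begin{equation}\label{eq:dual}
H^k(V;\mathcal{A})\cong H_{N-k}(V,\partial V;\mathcal{A}\otimes\mathcal{Z}^n)\cong H_{N-k}(P,W;\mathcal{A}\otimes\mathcal{Z}^n).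
\end{equation}
By naturality of the cap product, the restriction $H^k(P;\mathcal{A})\to H^k(V;\mathcal{A})$ corresponds to the map $H_{N-k}(P)\to H_{N-k}(P,W)$ with coefficients in $\mathcal{A}\otimes\mathcal{Z}^n$. The exact sequence of the pair $(P,W)$ now gives the principle which we shall use repeatedly:
\begin{equation}\label{eq:principle}
\begin{minipage}{0.82\textwidth}
a class in $H^k(P;\mathcal{A})$ restricts to $0$ on $V$ if and only if its Poincar\'e dual lies in the image of $H_{N-k}(W;\mathcal{A}\otimes\mathcal{Z}^n)\to H_{N-k}(P;\mathcal{A}\otimes\mathcal{Z}^n)$.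
\end{minipage}
\end{equation}
With $\mathbb{Z}/2$ coefficients the twisting disappears. The simplest application is the inequality for the mod $2$ index mentioned in the introduction.

\begin{proposition}\label{prop:index}
If $A,B\in\Sigma(S)$ are disjoint, then $\operatorname{ind}(A)+\operatorname{ind}(B)\le n$.
\end{proposition}

\begin{proof}
We may assume that $A$ and $B$ are nonempty; then $n\ge2$. Let $a=\operatorname{ind}(A)$ and take a splitting as in Lemma~\ref{lem:sep} for $X=\pi(A)$, $Y=\pi(B)$. Then $w^{a-1}|_V\ne0$. By \eqref{eq:principle} the Poincar\'e dual of $w^{a-1}$, which generates $H_{n-a}(P;\mathbb{Z}/2)\cong\mathbb{Z}/2$, is not in the image of $H_{n-a}(W;\mathbb{Z}/2)$; so this image is $0$. Hence $w^{n-a}|_W$ vanishes on $H_{n-a}(W;\mathbb{Z}/2)$, and so $w^{n-a}|_W=0$. (For $a=n$ this is absurd, so that case does not occur.) Since $W$ is a neighborhood of $\pi(B)$, we get $\operatorname{ind}(B)\le n-a$.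
\end{proof}

\section{The bounds $G(n)=n$ for $n\le4$ and $G(n)\le2n-4$}\label{sec:upper}

\begin{lemma}\label{lem:proper}
If $A\in\Sigma(S)$ and $A\ne S$, then $\gamma(A)\le n-1$.
\end{lemma}

\begin{proof}
If $\pm x\notin A$, the orthogonal projection $A\to x^\perp\cong\mathbb{R}^{n-1}$ is odd and has no zero.
\end{proof}

Lemma~\ref{lem:two} below improves this by one if the complement contains a set of genus at least $2$. The reason is that the only obstruction to an odd map to $\mathbb{R}^{n-2}\setminus\{0\}$ is a class restricted from $P$. Its Poincar\'e dual lies in $H_1(P;\mathbb{Z})\cong\mathbb{Z}/2$, and a single loop in the complement already carries this whole group.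

\medskip
\noindent\emph{Obstruction theory.} We recall the facts that will be used. Let $E$ be a vector bundle of rank $k+1\ge2$ over a CW complex $X$. Its sphere bundle has fiber $S^k$, which is $(k-1)$-connected and simple, so there is a nowhere zero section over the $k$-skeleton. The primary obstruction is the twisted Euler class $e(E)\in H^{k+1}(X)$, with coefficients in the orientation system of $E$: if $e(E)=0$, there is a nowhere zero section over the $(k+1)$-skeleton. More generally, for $j\ge k$, a nowhere zero section over the $j$-skeleton determines a class in $H^{j+1}(X)$, with coefficients in the local system formed by the groups $\pi_j$ of the fibers of the sphere bundle. If this class vanishes, then after a change on the $j$-cells the section extends to the $(j+1)$-skeleton.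

Existence of a nowhere zero section depends only on the homotopy type of the base: if $h\colon V\to V'$ and $h'\colon V'\to V$ satisfy $h'h\simeq\mathrm{id}$, then $E\cong h^*h'^*E$ for every bundle $E$ over $V$, and nowhere zero sections of $h'^*E$ pull back. So if $(V,W)$ is a splitting, only obstructions in degrees at most $N-1=n-2$ matter over $V$ and $W$.

Let $e\in H^1(P;\mathcal{Z})$ be the twisted Euler class of $L$. By multiplicativity $e(mL)=e^m\in H^m(P;\mathcal{Z}^m)$; its mod $2$ reduction is $w^m$.

\medskip
If $(V,W)$ is a splitting with $\gamma(W)\ge2$, then $L|_W$ is not trivial, so $W$ contains a loop on which $w\ne0$. For $n\ge3$ such a loop generates $H_1(P;R)\cong\mathbb{Z}/2$ for $R=\mathbb{Z}$ and $R=\mathbb{Z}/2$. Hence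
\begin{equation}\label{eq:onto}
n\ge3,\ \gamma(W)\ge2\quad\Longrightarrow\quad H_1(W;R)\to H_1(P;R)\ \text{is onto},\qquad R=\mathbb{Z},\ \mathbb{Z}/2 .
\end{equation}

\begin{lemma}\label{lem:two}
Let $n\ge3$, and let $A,B\in\Sigma(S)$ be disjoint with $\gamma(B)\ge2$. Then $\gamma(A)\le n-2$.
\end{lemma}

\begin{proof}
We may assume $A\ne\emptyset$. Take a splitting with $\pi(A)\subset V$ and $\pi(B)\subset W$; then $\gamma(W)\ge2$ and \eqref{eq:onto} applies.

If $n=3$, the Poincar\'e dual of $w\in H^1(P;\mathbb{Z}/2)$ lies in $H_1(P;\mathbb{Z}/2)$, hence in the image of $H_1(W;\mathbb{Z}/2)$. By \eqref{eq:principle}, $w|_V=0$. So $L|_V$ is trivial and $\gamma(A)\le\gamma(V)\le1$.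

If $n\ge4$, consider $(n-2)L$ over $V$. The fiber of its sphere bundle is $S^{n-3}$ with $n-3\ge1$, and $V$ has the homotopy type of a CW complex of dimension at most $n-2$. So the only obstruction to a nowhere zero section is the Euler class $e^{n-2}|_V\in H^{n-2}(V;\mathcal{Z}^{n-2})$. The Poincar\'e dual of $e^{n-2}$ lies in $H_1(P;\mathcal{Z}^{n-2}\otimes\mathcal{Z}^n)=H_1(P;\mathbb{Z})$, hence in the image of $H_1(W;\mathbb{Z})$. By \eqref{eq:principle}, $e^{n-2}|_V=0$. So $\gamma(A)\le\gamma(V)\le n-2$.
\end{proof}

\begin{proposition}\label{prop:general}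
Let $A,B\in\Sigma(S^{n-1})$ be disjoint with $\gamma(A)+\gamma(B)>n$. Then $n\ge5$ and $\gamma(A),\gamma(B)\le n-2$. Consequently $G(n)=n$ for $n\le4$, and $G(n)\le2n-4$ for $n\ge4$.
\end{proposition}

\begin{proof}
Neither set is empty, since the other one has genus at most $n$. So neither is $S$, and both have genus at most $n-1$ by Lemma~\ref{lem:proper}. Since the sum exceeds $n$, both have genus at least $2$. Hence $n\ge3$, and by Lemma~\ref{lem:two}, applied twice, both have genus at most $n-2$. So $n<\gamma(A)+\gamma(B)\le2n-4$, which forces $n\ge5$. For $n\ge4$ we have $n\le2n-4$, so $G(n)\le2n-4$ in any case.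
\end{proof}

With Theorem~\ref{thm:counter} this proves all of Theorem~\ref{thm:upper} except $G(6)=7$; in particular $6\le G(5)\le2\cdot5-4=6$.

\section{The case $n=6$}\label{sec:six}

For $n=6$ we have to exclude two disjoint sets of genus $4$; that is, over a splitting of $\mathbb{RP}^5$ we want a nowhere zero section of $3L$ on at least one side. The pieces have the homotopy type of CW complexes of dimension at most $4$, and the fiber is $S^2$. So there are two obstructions: the class $e^3$, and a class in $H^4$ with coefficients in $\pi_3(S^2)$. We shall see that the second lives in a group which is zero once the pieces are connected.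

For the first we need an integral counterpart of the mod $2$ statement ``$w^{N-q}|_V\ne0$ implies $w^q|_W=0$'' behind Proposition~\ref{prop:index}. The same statement with $e$ in place of $w$ is false. Indeed, let $n=5$ and take a splitting which separates the sets of Theorem~\ref{thm:counter}, so that $\gamma(V),\gamma(W)\ge3$. The Euler class is the only obstruction to a nowhere zero section of $2L$, since the fiber is $S^1$; so $e^2|_V\ne0$ and $e^2|_W\ne0$, whereas $N=4$ and $q=2$. The correct integral statement loses one degree.

\begin{lemma}\label{lem:integral}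
Let $(V,W)$ be a splitting of $P$ and $1\le q\le N-1$. If $e^{N-q}|_V\ne0$, then $e^{q+1}|_W=0$.
\end{lemma}

\begin{proof}
\emph{Computations in $P$.} In the cellular chain complex of $P=\mathbb{RP}^N$ with coefficients in $\mathcal{Z}^\varepsilon$, which has one cell in each dimension, the boundary $C_j\to C_{j-1}$ is $1+(-1)^{j+\varepsilon}$ up to sign. For $\varepsilon=q+1$ the boundary $C_q\to C_{q-1}$ is $0$ and $C_{q+1}\to C_q$ is $\pm2$. Hence $H_q(P;\mathcal{Z}^{q+1})\cong\mathbb{Z}/2$, and reduction maps it isomorphically to $H_q(P;\mathbb{Z}/2)$. In the dual cochain complex, $C^q\to C^{q+1}$ is $\pm2$ and $C^{q+1}\to C^{q+2}$ is $0$. Hence $H^{q+1}(P;\mathcal{Z}^{q+1})\cong\mathbb{Z}/2$, and its generator is $\beta(w^q)$, where $\beta$ is the Bockstein of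
\[
0\to\mathcal{Z}^{q+1}\xrightarrow{\ 2\ }\mathcal{Z}^{q+1}\to\mathbb{Z}/2\to0 .
\]
As $e^{q+1}$ reduces to $w^{q+1}\ne0$, it is also the generator, so
\begin{equation}\label{eq:bock}
e^{q+1}=\beta(w^q).
\end{equation}

\emph{Duality.} The Poincar\'e dual of $e^{N-q}$ lies in $H_q(P;\mathcal{Z}^{N-q}\otimes\mathcal{Z}^{N+1})=H_q(P;\mathcal{Z}^{q+1})\cong\mathbb{Z}/2$. It is nonzero, since its mod $2$ reduction is dual to $w^{N-q}\ne0$. If $e^{N-q}|_V\ne0$, then by \eqref{eq:principle} it is not in the image of $H_q(W;\mathcal{Z}^{q+1})$; so this image is $0$. Consequently $w^q|_W$ evaluates to $0$ on the mod $2$ reduction of every class in $H_q(W;\mathcal{Z}^{q+1})$.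

\emph{Lifting $w^q|_W$.} The previous sentence concerns only those mod $2$ classes that lift to twisted integral ones, so we cannot conclude $w^q|_W=0$; but we can conclude that $w^q|_W$ lifts. Let $D$ be the singular chain complex of $W$ with coefficients in $\mathcal{Z}^{q+1}$, a complex of free abelian groups. Since $\mathcal{Z}^{q+1}$ is its own dual, $\operatorname{Hom}(D,\mathbb{Z})$ computes $H^*(W;\mathcal{Z}^{q+1})$, and $\operatorname{Hom}(D,\mathbb{Z}/2)$ computes $H^*(W;\mathbb{Z}/2)$. The universal coefficient sequence
\[
0\to\operatorname{Ext}(H_{q-1}(D),M)\to H^q(\operatorname{Hom}(D,M))\to\operatorname{Hom}(H_q(D),M)\to0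
\]
is natural in $M$. For $M=\mathbb{Z}/2$ the image of $w^q|_W$ on the right is $0$, so $w^q|_W$ comes from $\operatorname{Ext}(H_{q-1}(D),\mathbb{Z}/2)$. The map $\operatorname{Ext}(H_{q-1}(D),\mathbb{Z})\to\operatorname{Ext}(H_{q-1}(D),\mathbb{Z}/2)$ is onto, because $\operatorname{Ext}^2$ vanishes over $\mathbb{Z}$. So $w^q|_W$ lifts to $H^q(W;\mathcal{Z}^{q+1})$. Hence $\beta(w^q|_W)=0$, and $e^{q+1}|_W=0$ by \eqref{eq:bock}.
\end{proof}

\begin{proposition}\label{prop:six}
$G(6)=7$.
\end{proposition}

\begin{proof}
We know that $G(6)\ge7$ from Theorem~\ref{thm:counter}. Suppose that $A,B\in\Sigma(S^5)$ are disjoint and $\gamma(A)+\gamma(B)\ge8$. By Proposition~\ref{prop:general} both genera are at most $4$, hence equal to $4$. Take a splitting $(V,W)$ of $P=\mathbb{RP}^5$ with $\gamma(V),\gamma(W)\ge4$.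

\emph{Reduction to connected $V$ and $W$.} The genus of a compact submanifold is the maximum of the genera of its finitely many components, since odd maps can be chosen on their preimages separately. Choose a component $V_0$ of $V$ with $\gamma(V_0)\ge4$, and let $W'=P\setminus\operatorname{int}V_0\supset W$, so that $\gamma(W')\ge4$. Every component of $W'$ has nonempty boundary, since otherwise it would be open and closed in the connected space $P$; this boundary is contained in $\partial W'=\partial V_0$. Choose a component $W_0$ of $W'$ with $\gamma(W_0)\ge4$, and let $V_1=P\setminus\operatorname{int}W_0$. Then $V_1$ is the union of the connected set $V_0$ and the other components of $W'$, each of which meets $V_0$; so $V_1$ is connected, and $\gamma(V_1)\ge\gamma(V_0)\ge4$. Replace $(V,W)$ by $(V_1,W_0)$. This is again a splitting: $V_1$ and $W_0$ are connected with common nonempty boundary $\partial W_0$.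

\emph{Claim: $e^3|_V\ne0$.} Suppose that $e^3|_V=0$. The sphere bundle of $3L$ over $V$ has fiber $S^2$, and we may compute as if $V$ were a CW complex of dimension at most $4$. As the primary obstruction $e^3|_V\in H^3(V;\mathcal{Z}^3)$ vanishes, there is a section over the $3$-skeleton, and a nowhere zero section over all of $V$ exists if a certain class in $H^4(V;\mathcal{B})$ vanishes. Here $\mathcal{B}$ is the local system with fiber $\pi_3(S^2)\cong\mathbb{Z}$ whose monodromy is induced by the identity and the antipodal map $\alpha$ of $S^2$. The generator $\eta$ of $\pi_3(S^2)$ satisfies $H(\alpha\circ\eta)=(\deg\alpha)^2H(\eta)=H(\eta)$ for the Hopf invariant $H$, so $\alpha$ acts trivially on $\pi_3(S^2)$, and $\mathcal{B}=\mathbb{Z}$. By \eqref{eq:dual},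
\[
H^4(V;\mathbb{Z})\cong H_1(P,W;\mathcal{Z}^6)=H_1(P,W;\mathbb{Z}).
\]
This group is $0$: the map $H_1(W;\mathbb{Z})\to H_1(P;\mathbb{Z})$ is onto by \eqref{eq:onto}, and $H_0(W;\mathbb{Z})\to H_0(P;\mathbb{Z})$ is injective because $W$ is connected. So $3L|_V$ has a nowhere zero section and $\gamma(V)\le3$, a contradiction.

\emph{Conclusion.} By symmetry also $e^3|_W\ne0$. But Lemma~\ref{lem:integral} with $N=5$ and $q=2$ says that $e^3|_V\ne0$ implies $e^3|_W=0$. This contradiction proves $G(6)\le7$.
\end{proof}

Propositions~\ref{prop:general} and~\ref{prop:six} and Theorem~\ref{thm:counter} together prove Theorem~\ref{thm:upper}.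

\section{Linear growth of the defect}\label{sec:linear}

In Section~\ref{sec:counter} the set $B$ had genus equal to its index. Now we go the other way and look for a set $K$ of small index and large genus. Small index is useful because it makes the complement large:

\begin{lemma}\label{lem:complement}
Let $0\le a\le n-1$, and let $U\subset P$ be open with $w^a|_U=0$. Then $A=S\setminus\pi^{-1}(U)$ satisfies $\gamma(A)\ge\operatorname{ind}(A)\ge n-a$.
\end{lemma}

\begin{proof}
Since $w^a\ne0$ on $P$, we have $U\ne P$, so $A\ne\emptyset$. Let $O$ be an open neighborhood of $\pi(A)=P\setminus U$. If $w^{n-1-a}|_O=0$, then $w^{n-1-a}$ lifts to $H^{n-1-a}(P,O;\mathbb{Z}/2)$ and $w^a$ lifts to $H^a(P,U;\mathbb{Z}/2)$. So their product $w^{n-1}$ lifts to $H^{n-1}(P,O\cup U;\mathbb{Z}/2)=H^{n-1}(P,P;\mathbb{Z}/2)=0$. This contradicts $w^{n-1}\ne0$. Hence $\operatorname{ind}(A)\ge n-a$, and $\operatorname{ind}\le\gamma$ by Section~\ref{sec:dict}.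
\end{proof}

With $a=2$ we need a set $K$ such that $w^2$ vanishes near $\bar K=\pi(K)$. Since $w^2=Sq^1w$ is a Bockstein, $w^2$ vanishes on $\bar K$ as soon as $w|_{\bar K}$ lifts to $\mathbb{Z}/4$ coefficients, which suggests that $\bar K$ be a quotient of a sphere by $\mathbb{Z}/4$. So let $\mathbb{Z}/4=\langle i\rangle$ act on the unit sphere $S(\mathbb{C}^m)=S^{2m-1}$ by scalar multiplication. To realize $S(\mathbb{C}^m)/{\pm1}$ as a symmetric subset of $S$ on which $i$ acts as the antipode, we need a map $\psi\colon S(\mathbb{C}^m)\to S$ with $\psi(iz)=-\psi(z)$ that identifies no points except $z$ and $-z$. Squaring polynomials provides one.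

\subsection{The set $K$}

Let $m\ge2$ and $n\ge4m-2$. For $z=(z_0,\dots,z_{m-1})\in S(\mathbb{C}^m)$ let $p_z(t)=\sum_jz_jt^j$, and let $\varphi(z)\in\mathbb{C}^{2m-1}$ be the coefficient vector of $p_z^2$; it is nonzero since $p_z\ne0$. Put
\[
\psi=\varphi/|\varphi|\colon S(\mathbb{C}^m)\to S^{4m-3}\subset S^{n-1},\qquad K=\psi(S(\mathbb{C}^m)).
\]

\begin{lemma}\label{lem:K}
$K\in\Sigma(S)$, and $\bar K=\pi(K)$ is homeomorphic to the lens space $S^{2m-1}/\langle i\rangle$. There is an open neighborhood $U$ of $\bar K$ in $P$ with $w^2|_U=0$. Hence $A=S\setminus\pi^{-1}(U)$ is disjoint from $K$ and $\gamma(A)\ge n-2$.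
\end{lemma}

\begin{proof}
If $\psi(z)=\psi(z')$, then $p_{z'}^2=c\,p_z^2$ with $c>0$, so $(p_{z'}-\sqrt c\,p_z)(p_{z'}+\sqrt c\,p_z)=0$ and $z'=\pm\sqrt c\,z$; comparing norms, $c=1$. So $\psi$ identifies exactly the pairs $\pm z$. Moreover $\varphi(iz)=-\varphi(z)$, hence $\psi(iz)=-\psi(z)$. So $K=-K$, and $\psi(z')=\pm\psi(z)$ if and only if $z'\in\{\pm z,\pm iz\}$. By compactness $K\cong S^{2m-1}/{\pm1}$ and $\bar K\cong S^{2m-1}/\langle i\rangle$.

Since $m\ge2$, $\pi_1(\bar K)=\mathbb{Z}/4$. The double covering $K\to\bar K$ corresponds to the subgroup $\{\pm1\}$ of $\langle i\rangle$, so $w|_{\bar K}\in\operatorname{Hom}(\pi_1(\bar K),\mathbb{Z}/2)$ is the surjection $\mathbb{Z}/4\to\mathbb{Z}/2$. It lifts to the identity in $\operatorname{Hom}(\pi_1(\bar K),\mathbb{Z}/4)=H^1(\bar K;\mathbb{Z}/4)$. As $Sq^1$ is the Bockstein of $0\to\mathbb{Z}/2\to\mathbb{Z}/4\to\mathbb{Z}/2\to0$, we get $w^2|_{\bar K}=Sq^1(w|_{\bar K})=0$.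

The compact manifold $\bar K$ is a Euclidean neighborhood retract, so it has an open neighborhood $U$ in $P$ with a retraction $r\colon U\to\bar K$. If $U$ is small enough, the short geodesics from $p$ to $r(p)$ give a homotopy in $P$ from the inclusion $U\to P$ to $r$ followed by $\bar K\to P$. Hence $w^2|_U=r^*(w^2|_{\bar K})=0$, and Lemma~\ref{lem:complement} with $a=2$ applies.
\end{proof}

\subsection{The smallest case by hand}

For $m=2$ the set $K\subset S^5$ is the normalized image of $(z_0,z_1)\mapsto(z_0^2,2z_0z_1,z_1^2)$, a copy of $\mathbb{RP}^3$. \emph{It has genus at least $3$.} Otherwise, composing an odd map $K\to\mathbb{R}^2\setminus\{0\}$ with $\psi$ and normalizing, we get $h\colon S^3\to S^1$ with $h(iz)=-h(z)$. As $S^3$ is simply connected, $h=e^{\pi i\tau}$ with $\tau\colon S^3\to\mathbb{R}$ continuous. The difference $\tau(iz)-\tau(z)$ takes odd integer values, so it is a constant odd integer $k$. Adding up its values at $z,iz,-z,-iz$ gives $0=4k$, a contradiction. With Lemma~\ref{lem:K} this yields $\gamma(K)+\gamma(A)\ge n+1$, a second proof that the conjecture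 fails for all $n\ge6$.

For larger $m$ this argument still gives only $\gamma(K)\ge3$. To get a bound that grows with $m$ we replace it by a computation in the representation ring of $\mathbb{Z}/4$.

\subsection{The genus of $K$ for even $m$}

We recall the facts needed from equivariant $K$-theory \cite{Atiyah,Segal}. Let $\Gamma$ be a finite group. Then $K_\Gamma(\mathrm{pt})$ is the representation ring $R(\Gamma)$, and $K_\Gamma(X)$ is an $R(\Gamma)$-algebra, contravariant in the compact $\Gamma$-space $X$. Let $E$ be a complex representation of $\Gamma$ with unit disk $D(E)$ and unit sphere $S(E)$. The sequence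
\[
K_\Gamma(D(E),S(E))\to K_\Gamma(D(E))=R(\Gamma)\to K_\Gamma(S(E))
\]
is exact. By the Thom isomorphism the group on the left is a free $R(\Gamma)$-module on one generator, and this generator maps to $\lambda_{-1}(E)=\sum_k(-1)^k\Lambda^kE$, or to $\lambda_{-1}$ of the dual of $E$, depending on conventions. So
\begin{equation}\label{eq:kernel}
\ker\bigl(R(\Gamma)\to K_\Gamma(S(E))\bigr)=\bigl(\lambda_{-1}(E)\bigr)\quad\text{up to replacing $E$ by its dual.}
\end{equation}
Moreover $\lambda_{-1}(E\oplus E')=\lambda_{-1}(E)\lambda_{-1}(E')$.

\begin{proposition}\label{prop:Kgenus}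
Let $m\ge2$ be even and $n\ge4m-2$. Then $\gamma(K)\ge m+1$.
\end{proposition}

\begin{proof}
Let $\Gamma=\langle i\rangle\cong\mathbb{Z}/4$ and let $\xi$ be its standard character, $\xi(i)=i$, so that $R(\Gamma)=\mathbb{Z}[\xi]/(\xi^4-1)$ and $\xi^2(i)=-1$. Suppose that $\gamma(K)\le m=2l$. Compose an odd map $K\to\mathbb{R}^{2l}\setminus\{0\}=\mathbb{C}^l\setminus\{0\}$ with $\psi$ and normalize. (That $m$ is even is used here, to make the target a complex representation.) Since $\psi(iz)=-\psi(z)$, this is a $\Gamma$-map $S(m\xi)\to S(l\xi^2)$.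

By \eqref{eq:kernel}, the kernels of $R(\Gamma)\to K_\Gamma(S(m\xi))$ and $R(\Gamma)\to K_\Gamma(S(l\xi^2))$ are generated by $(1-\xi)^m$ and $(1-\xi^2)^l$, respectively. Dualizing does not matter, since $1-\xi^{-1}=-\xi^{-1}(1-\xi)$ and $\xi^{-2}=\xi^2$. The $\Gamma$-map induces a homomorphism of $R(\Gamma)$-algebras $K_\Gamma(S(l\xi^2))\to K_\Gamma(S(m\xi))$. So $(1-\xi^2)^l$, which is $0$ in the first ring, is also $0$ in the second. Hence there is $c\in\mathbb{Z}[\xi]$ with
\[
(1-\xi^2)^l=(1-\xi)^{2l}c(\xi)\quad\text{in }\mathbb{Z}[\xi]/(\xi^4-1).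
\]
We may substitute any fourth root of unity for $\xi$. Setting $\xi=-1$ gives $0=2^{2l}c(-1)$, so $c(-1)=0$. Setting $\xi=i$ gives $2^l=(1-i)^{2l}c(i)=(-2i)^lc(i)$, so $c(i)=i^l$ is a unit of $\mathbb{Z}[i]$. But $i-(-1)=1+i$ divides $c(i)-c(-1)=c(i)$ in $\mathbb{Z}[i]$, and $1+i$ has norm $2$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $n\ge6$ and $m=2\lfloor(n+2)/8\rfloor$. Then $m\ge2$ is even and $4m-2\le(n+2)-2=n$. By Proposition~\ref{prop:Kgenus} and Lemma~\ref{lem:K} there are disjoint $K,A\in\Sigma(S^{n-1})$ with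
\[
\gamma(K)+\gamma(A)\ge(m+1)+(n-2)=n-1+2\lfloor(n+2)/8\rfloor.\qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{Atiyah}
Atiyah, \emph{Bott periodicity and the index of elliptic operators}, 1968.

\bibitem{EB}
\emph{Eigenvalue Bifurcation For Odd Gradient Operators},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1216%2FRMJ-1975-5-3-317&isResultClick=True}
(doi: \url{10.1216/rmj-1975-5-3-317&isresultclick=true}).

\bibitem{Segal}
Segal, \emph{Equivariant K-theory}, 1968.

\end{thebibliography}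

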